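\title{Complex solvable Lie groups with a lattice split over their nilradical}

\begin{abstract}
Let $G$ be a connected complex solvable Lie group with a cocompact discrete subgroup $\Gamma$. We prove that the Lie algebra of $G$ is the direct sum of its nilradical and an abelian subalgebra, which can be chosen to act diagonalizably. In particular $G$ is Chevalley in the terminology of Nakamura for every compact complex solvmanifold $G/\Gamma$, with or without a holomorphic symplectic structure. We also characterize the simply connected complex solvable groups that have a cocompact discrete subgroup. The proof is arithmetic. If the splitting failed, the rational structure defined by $\Gamma$ would produce a nonzero complex linear form with algebraic values on the image of $\Gamma$ modulo the nilradical. The weights of the adjoint action take logarithms of algebraic numbers as values on that image, and theorems of Baker and Roy on such logarithms exclude the linear form.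
\end{abstract}

\section{The question and the results}\label{sec:intro}

A \emph{compact complex solvmanifold} is a compact complex manifold of the form $M=G/\Gamma$, where $G$ is a connected complex solvable Lie group and $\Gamma\subset G$ is a cocompact discrete subgroup. We assume $n=\dim_{\mathbf C}M\ge1$. Throughout the paper, a \emph{lattice} in a Lie group means a cocompact discrete subgroup.

Let $\mathfrak g$ be the Lie algebra of $G$ and $\mathfrak n$ its \emph{nilradical}, the largest nilpotent ideal. Since $[\mathfrak g,\mathfrak g]\subset\mathfrak n$, the quotient $\mathfrak a=\mathfrak g/\mathfrak n$ is abelian, and $\mathfrak g$ is an extension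
\begin{equation}\label{eq:ext}
0\longrightarrow\mathfrak n\longrightarrow\mathfrak g\longrightarrow\mathfrak a\longrightarrow0 .
\end{equation}
If the extension splits, then $\mathfrak g$ is described by a nilpotent Lie algebra and a commuting family of derivations of it. Following Nakamura, $G$ is called \emph{Chevalley} if $\mathfrak g$ is a vector space direct sum $\mathfrak g=A\oplus\mathfrak n'$ of two subalgebras with $A$ abelian, $\mathfrak n'$ nilpotent and $[A,\mathfrak n']\subset\mathfrak n'$. This is exactly the splitting of \eqref{eq:ext}.

\begin{lemma}\label{lem:split}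
The group $G$ is Chevalley if and only if $\mathfrak g$ has an abelian subalgebra complementary to $\mathfrak n$.
\end{lemma}

\begin{proof}
Such a subalgebra $A$ satisfies the definition with $\mathfrak n'=\mathfrak n$. Conversely, let $\mathfrak g=A\oplus\mathfrak n'$ be as in the definition. Then $\mathfrak n'$ is a nilpotent ideal, so $\mathfrak n'\subset\mathfrak n$ and $A+\mathfrak n=\mathfrak g$. Any complement of $A\cap\mathfrak n$ in $A$ is an abelian subalgebra complementary to $\mathfrak n$.
\end{proof}

Put $k=\dim_{\mathbf C}\mathfrak a$. If $k=0$, then $G$ is nilpotent and $A=0$ works. If $k=1$, any line complementary to $\mathfrak n$ works. Here is an example with $k=1$; its matrix $H$ will serve several times.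

\begin{example}\label{ex:basic}
Let $H=\left(\begin{smallmatrix}2&1\\1&1\end{smallmatrix}\right)$. It is symmetric with eigenvalues $a^{\pm1}$, where $a=(3+\sqrt5)/2$, so it has a real logarithm $\log H$ with eigenvalues $\pm\log a$. Put $D=(\log a)^{-1}\log H$ and let $G=\mathbf C\ltimes\mathbf C^2$, with $z\in\mathbf C$ acting by $e^{zD}$. As $e^{(\log a)D}=H$ and $e^{2\pi iD}=1$, the lattice $\Lambda=\mathbf Z\log a+\mathbf Z\,2\pi i$ of $\mathbf C$ preserves $\mathbf Z[i]^2$, and $\Lambda\ltimes\mathbf Z[i]^2$ is a lattice in $G$.
\end{example}

The first case in which the splitting can fail is $k=2$: two lifts $X,Y$ of a basis of $\mathfrak a$ must be corrected by elements of $\mathfrak n$ so that they commute.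

A closed differential $2$-form $\omega$ on $M$, representing a class in $H^2(M,\mathbf R)$, is a \emph{symplectic structure} if $\omega^n\ne0$ at every point. If moreover $\omega$ lies in $H^{2,0}(M)+H^{0,2}(M)$, it is a \emph{holomorphic symplectic structure}; in that case $\omega$ is the real part of a holomorphic symplectic $2$-form in the classical sense. The following question is posed in \cite{ccs} as an open question for general dimension.

\begin{quote}
\textbf{Question.} Let $M$ be a compact complex solvmanifold with a holomorphic symplectic structure. Is $G$ Chevalley for every presentation $M=G/\Gamma$?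
\end{quote}

To guess the answer, consider what the symplectic hypothesis says. The right-invariant holomorphic $1$-forms on $G$ descend to $M$ and trivialize its cotangent bundle. The coefficients of a holomorphic $2$-form in this frame are holomorphic functions on the compact connected manifold $M$, hence constants. So a holomorphic symplectic form on $M$ is the same as a nondegenerate element of $\bigwedge^2\mathfrak g^*$ that is closed for the differential given on $\mathfrak g^*$ by $d\xi(u,u')=-\xi([u,u'])$. This is a condition on $\mathfrak g$ alone. The lattice forces a second condition of this kind: $\mathfrak g$ is \emph{unimodular}, that is, $\operatorname{tr}\operatorname{ad}y=0$ for all $y\in\mathfrak g$ (see Section~\ref{sec:weights}). These two conditions do not force the splitting.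

\begin{example}\label{ex:s}
Let $\mathfrak s$ be the complex Lie algebra with basis $X,Y,Z,W,V_1,\dots,V_4$ and nonzero brackets
\[
[X,Y]=Z,\quad [X,V_1]=V_1,\quad [X,V_2]=-V_2,\quad [Y,V_3]=V_3,\quad [Y,V_4]=-V_4 .
\]
The Jacobi identity holds because $\operatorname{ad}X$ and $\operatorname{ad}Y$ commute on $V=\langle V_1,\dots,V_4\rangle$ and $Z$ is central. For $u\in\langle Z,W\rangle+V$ the eigenvalues of $\operatorname{ad}(\alpha X+\beta Y+u)$ are $\pm\alpha,\pm\beta$ and $0$. So $\mathfrak s$ is unimodular, and its nilradical, whose elements are ad-nilpotent, is the abelian ideal $\mathfrak n=\langle Z,W\rangle+V$. In the dual basis, $dx=dy=dw=0$, $dz=-x\wedge y$, $dv_1=-x\wedge v_1$, $dv_2=x\wedge v_2$, $dv_3=-y\wedge v_3$, $dv_4=y\wedge v_4$. Hence each term of the nondegenerate form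
\[
z\wedge x+y\wedge w+v_1\wedge v_2+v_3\wedge v_4
\]
is closed; for instance $d(v_1\wedge v_2)=-x\wedge v_1\wedge v_2-v_1\wedge x\wedge v_2=0$. An abelian complement of $\mathfrak n$ would contain elements $X+u_1$ and $Y+u_2$ with $u_1,u_2\in\mathfrak n$, but $[X+u_1,Y+u_2]=Z+[X,u_2]-[Y,u_1]\in Z+V$ is never $0$. By Lemma~\ref{lem:split}, a group with Lie algebra $\mathfrak s$ is not Chevalley.
\end{example}

A complex group with Lie algebra $\mathfrak s$ and with a lattice would therefore answer the Question negatively, and the real analog suggests that one should exist.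

\begin{example}\label{ex:real}
Let $\operatorname{Heis}(\mathbf R)$ be the group of real upper unitriangular $3\times3$ matrices. Let the matrix with entries $s$ and $t$ in positions $(1,2)$ and $(2,3)$ act on $\mathbf R^2\oplus\mathbf R^2$ by $(e^{s\log H},e^{t\log H})$. The real Lie group $(\operatorname{Heis}(\mathbf R)\ltimes\mathbf R^4)\times\mathbf R$ contains the lattice $(\operatorname{Heis}(\mathbf Z)\ltimes\mathbf Z^4)\times\mathbf Z$. Its Lie algebra has the structure constants of $\mathfrak s$: take $X=E_{12}/\log a$, $Y=E_{23}/\log a$, $Z=E_{13}/(\log a)^2$, and eigenvectors of $H$ for the $V_i$. The last computation of Example~\ref{ex:s} shows that its nilradical has no abelian complement.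
\end{example}

Nevertheless the answer to the Question is yes, and the symplectic structure plays no role. For complex groups the lattice alone forces the splitting.

\begin{theorem}\label{thm:main}
Let $G$ be a connected complex solvable Lie group with a lattice $\Gamma$, Lie algebra $\mathfrak g$ and nilradical $\mathfrak n$. Then there is an abelian subalgebra $A$ with $\mathfrak g=A\oplus\mathfrak n$. So $G$ is Chevalley. In particular this holds for every presentation $M=G/\Gamma$ of a compact complex solvmanifold with a holomorphic symplectic structure.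
\end{theorem}

Recall that a \emph{Cartan subalgebra} is a nilpotent subalgebra that equals its own normalizer.

\begin{theorem}\label{thm:diag}
In Theorem~\ref{thm:main}, $A$ can be chosen so that $\operatorname{ad}_{\mathfrak g}A$ is simultaneously diagonalizable and $A$ lies in the center of a Cartan subalgebra.
\end{theorem}

A \emph{rational form} of a real Lie algebra $\mathfrak h$ is a $\mathbf Q$-subalgebra $\mathfrak h_{\mathbf Q}\subset\mathfrak h$ such that the natural map $\mathfrak h_{\mathbf Q}\otimes_{\mathbf Q}\mathbf R\to\mathfrak h$ is bijective. For a complex Lie algebra, a rational form always means a rational form of the underlying real Lie algebra; it need not be stable under multiplication by $i$.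

\begin{theorem}\label{thm:crit}
For a simply connected complex solvable Lie group $G$ the following are equivalent.
\begin{enumerate}
\item[(a)] $G$ has a lattice.
\item[(b)] $\mathfrak g=A\oplus\mathfrak n$ with $\mathfrak n$ the nilradical, $A$ an abelian subalgebra and $\operatorname{ad}_{\mathfrak g}A$ diagonalizable, and there are a rational form $\mathfrak n_{\mathbf Q}$ of the real Lie algebra $\mathfrak n$ and a lattice $\Lambda\subset A$ such that for all $v\in\Lambda$ the operator $e^{\operatorname{ad}v}|_{\mathfrak n}$ preserves $\mathfrak n_{\mathbf Q}$ and its characteristic polynomial on $\mathfrak n_{\mathbf Q}$ has integer coefficients.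
\end{enumerate}
In this case $G\cong A\ltimes N$, where $N=\exp\mathfrak n$, and $G$ contains a split lattice $\Lambda\ltimes\Gamma_1$.
\end{theorem}

Thus for every compact complex solvmanifold $G/\Gamma$ the universal cover of $G$ is $\mathbf C^k\ltimes N$, with $N$ the nilradical and $\mathbf C^k$ acting diagonalizably. After the background in Section~\ref{sec:background}, we show by hand in Section~\ref{sec:example} that the complex group of Example~\ref{ex:s} has no lattice. That argument is the model for the general proof, whose plan is given at the end of the same section.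

\section{Background on lattices and logarithms}\label{sec:background}

\subsection*{Reduction to simply connected groups}
Replace $G$ by its universal cover and $\Gamma$ by its preimage, which is again discrete and cocompact. Neither $\mathfrak g$ nor $G/\Gamma$ changes. So $G$ is simply connected from now on. In a simply connected solvable Lie group, connected Lie subgroups are closed and simply connected, and quotients by connected normal subgroups are simply connected. For a simply connected nilpotent group with Lie algebra $\mathfrak h$, the map $\exp$ is a diffeomorphism; we write the group as $\exp\mathfrak h$ and the inverse map as $\log$. The product is given by the Baker--Campbell--Hausdorff formula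
\[
\log(\exp u\,\exp u')=u+u'+\tfrac12[u,u']+\cdots,
\]
a finite sum of iterated brackets of $u$ and $u'$ with rational coefficients. In particular $\exp\mathfrak h_{\mathbf Q}$ is a group for every $\mathbf Q$-subalgebra $\mathfrak h_{\mathbf Q}\subset\mathfrak h$.

\subsection*{Lattices}
Given a rational form $\mathfrak h_{\mathbf Q}$ of $\mathfrak h$, a real subspace of $\mathfrak h$ is \emph{rational} if it is spanned by its intersection with $\mathfrak h_{\mathbf Q}$, and a real linear operator on $\mathfrak h$ is \emph{rational} if it preserves $\mathfrak h_{\mathbf Q}$. Kernels and images of rational operators are rational.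

\begin{theorem}[Mostow; {\cite[Cor.~3.5]{Rag}}]\label{thm:mostow}
Let $\Gamma$ be a lattice in a simply connected solvable real Lie group $G$ with nilradical $N$. Then $\Gamma\cap N$ is cocompact in $N$. Hence $\Gamma N/N$ is discrete and cocompact in $G/N$.
\end{theorem}

\begin{theorem}[Malcev; {\cite[Ch.~II]{Rag}}]\label{thm:malcev}
Let $\Delta$ be a lattice in a simply connected nilpotent real Lie group with Lie algebra $\mathfrak h$. Then $\Delta$ is finitely generated, the $\mathbf Q$-span $\mathbf Q\log\Delta$ is a rational form of $\mathfrak h$, and the $\mathbf Z$-span of $\log\Delta$ is a lattice in the vector space $\mathfrak h$. If $\mathfrak h'$ is a subalgebra that is rational for this form, then $\Delta\cap\exp\mathfrak h'$ is cocompact in $\exp\mathfrak h'$.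
\end{theorem}

In the other direction we have to produce discrete groups from a rational form. The group $\exp\mathfrak h_{\mathbf Q}$ is dense in $\exp\mathfrak h$, but bounded denominators make a subgroup discrete.

\begin{lemma}\label{lem:discrete}
Let $\mathfrak h$ be a real nilpotent Lie algebra with rational form $\mathfrak h_{\mathbf Q}$. Every finitely generated subgroup of $\exp\mathfrak h_{\mathbf Q}$ is discrete in $\exp\mathfrak h$. If $L\subset\mathfrak h_{\mathbf Q}$ is a finitely generated $\mathbf Z$-module, then the group generated by $\exp L$ is discrete.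
\end{lemma}

\begin{proof}
A finite-dimensional nilpotent Lie algebra over $\mathbf Q$ has a faithful representation by strictly upper triangular rational matrices (the nilpotent case of Ado's theorem). Let $\rho$ be such a representation of $\mathfrak h_{\mathbf Q}$, of size $r\times r$, extended to $\mathfrak h$. The map $\exp u\mapsto e^{\rho(u)}$ is an isomorphism of $\exp\mathfrak h$ onto a closed subgroup of the real unitriangular group, and it sends $\exp\mathfrak h_{\mathbf Q}$ to rational matrices. Take as generators either a finite set together with its inverses, or $\exp L$, which is closed under inverses. The matrix entries of the generators have a common denominator $h$. For a finite set this is automatic. For $\exp L$, choose $d$ with $d\rho(L)\subset M_r(\mathbf Z)$; then $e^{\rho(u)}=\sum_{j<r}\rho(u)^j/j!$ has denominator $h=d^r\,r!$ for all $u\in L$. Conjugation by $\operatorname{diag}(h^r,h^{r-1},\dots,h)$ multiplies the $(i,j)$ entry by $h^{j-i}$, so it makes all these unitriangular matrices integral. The generated group is therefore conjugate to a subgroup of the integral unitriangular group,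 which is discrete.
\end{proof}

\subsection*{Two decompositions of an operator}
Let $\phi$ be an operator on a finite-dimensional vector space $U$ over a field of characteristic $0$.

The \emph{Fitting decomposition} is $U=U^1\oplus U^+$, where $U^1$ and $U^+$ are the kernel and the image of $(\phi-1)^{\dim U}$. We call $U^1$ the generalized $1$-eigenspace; $\phi-1$ is invertible on $U^+$. If $q:U\to\bar U$ is a surjection that intertwines $\phi$ with an operator on $\bar U$, then $q(U^1)\subset\bar U^1$ and $q(U^+)\subset\bar U^+$, hence $q(U^1)=\bar U^1$.

If $\phi$ is invertible, its \emph{multiplicative Jordan decomposition} is the unique factorization $\phi=\phi_s\phi_u=\phi_u\phi_s$ with $\phi_u$ unipotent and $\phi_s$ semisimple, that is, annihilated by a polynomial without multiple roots. Both factors are polynomials in $\phi$ over the ground field, and they do not change under field extension. So the semisimple and unipotent parts of a rational operator are rational. A diagonalizable operator on a complex space is semisimple as a real operator, since it is annihilated by the product of the $T-\alpha$ over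 the distinct numbers $\alpha$ among its eigenvalues and their conjugates.

\subsection*{Logarithms of algebraic numbers}
Let $\overline{\mathbf Q}\subset\mathbf C$ be the field of algebraic numbers and
\[
\mathcal L=\{\ell\in\mathbf C:\ e^{\ell}\in\overline{\mathbf Q}\},
\]
a $\mathbf Q$-vector space containing $2\pi i$. Let $\mathcal M$ be the $\overline{\mathbf Q}$-span of $\mathcal L$ in $\mathbf C$.

\begin{theorem}[Baker]\label{thm:baker}
Elements of $\mathcal L$ that are linearly independent over $\mathbf Q$ are linearly independent over $\overline{\mathbf Q}$. Hence multiplication is an isomorphism $\overline{\mathbf Q}\otimes_{\mathbf Q}\mathcal L\to\mathcal M$.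
\end{theorem}

For two elements the theorem says: if $\ell\ne0$ and $\eta\ell$ both lie in $\mathcal L$ and $\eta$ is algebraic, then $\eta$ is rational.

\section{The model case: the algebra $\mathfrak s$ admits no lattice}\label{sec:example}

\begin{proposition}\label{prop:s}
The simply connected complex Lie group $S$ with Lie algebra $\mathfrak s$ has no lattice.
\end{proposition}

\begin{proof}
Suppose that $\Gamma\subset S$ is a lattice. The nilradical $N$ is abelian, and we identify it with $\mathfrak n$. The quotient $S/N$ is the vector group $\mathfrak a=\mathfrak s/\mathfrak n\cong\mathbf C^2$ with coordinates $x,y$. By Theorem~\ref{thm:mostow}, $\Gamma_N=\Gamma\cap N$ is a lattice in $\mathfrak n$, and the image $\Lambda$ of $\Gamma$ is a lattice in $\mathfrak a$, of rank $4$. Put $\Lambda_{\mathbf Q}=\mathbf Q\Lambda$.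

\emph{The weights are logarithms.} An element $\gamma\in\Gamma$ over $v\in\Lambda$ acts on $\mathfrak n$ trivially on $Z,W$ and by $e^{x(v)},e^{-x(v)},e^{y(v)},e^{-y(v)}$ on $V_1,\dots,V_4$. It preserves $\Gamma_N$, so these numbers are eigenvalues of an integer matrix. Hence $x(\Lambda_{\mathbf Q})\subset\mathcal L$.

\emph{The bracket is integral.} Since $\Lambda$ spans $\mathfrak a$ over $\mathbf R$, neither $x(\Lambda)$ nor $y(\Lambda)$ lies in $i\mathbf R$. So each $V_j$ is moved by some $\gamma\in\Gamma$, and $V=\sum_\gamma(\operatorname{Ad}\gamma-1)\mathfrak n$. Thus $V$ is the real span of the vectors $(\operatorname{Ad}\gamma-1)u$ with $u\in\Gamma_N$, which lie in $\Gamma_N\cap V$. A $\mathbf Z$-basis of $\Gamma_N\cap V$ extends to a $\mathbf Z$-basis of $\Gamma_N$, so the image of $\Gamma_N$ in $\mathfrak n/V=\mathbf CZ\oplus\mathbf CW$ is discrete. The algebra $\mathfrak s/V$ is two-step nilpotent, so in its group the commutator of $\exp u$ and $\exp u'$ is $\exp[u,u']$. For $\gamma,\gamma'\in\Gamma$ over $v,v'$, the commutator $\gamma\gamma'\gamma^{-1}\gamma'^{-1}\in\Gamma_N$ therefore has image $\delta(v,v')Z$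 in $\mathfrak n/V$, where
\[
\delta(v,v')=x(v)y(v')-y(v)x(v').
\]
So the subgroup $\Omega\subset\mathbf C$ generated by $\delta(\Lambda,\Lambda)$ is discrete. Its real span contains $\delta(\mathfrak a,\mathfrak a)=\mathbf C$, so $\Omega=\mathbf Z\zeta_1\oplus\mathbf Z\zeta_2$ is a lattice in $\mathbf C$.

\emph{The complex structure is algebraic.} Write $\delta=\delta_1\zeta_1+\delta_2\zeta_2$ with real-valued bilinear forms $\delta_1,\delta_2$, which take integer values on $\Lambda$. The two real coordinates on $\mathbf C$ in the basis $\zeta_1,\zeta_2$ have the form $\zeta\mapsto\operatorname{Re}(c_j\zeta)$ with $c_j\ne0$, and $\eta=c_2/c_1\notin\mathbf R$ because they are independent. So $\delta_j=\operatorname{Re}(c_j\delta)$. The form $\delta_1$ is nondegenerate: if $\delta_1(v,\cdot)=0$, then the complex linear form $c_1\delta(v,\cdot)$ has zero real part, so it vanishes and $v=0$. Because $\delta$ is complex bilinear,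
\[
\delta_2(v,v')=\operatorname{Re}\bigl(c_1\,\delta(\eta v,v')\bigr)=\delta_1(\eta v,v').
\]
If $G_1,G_2$ are the integer Gram matrices of $\delta_1,\delta_2$ in a basis of $\Lambda$, then the matrix $m$ of multiplication by $\eta$ satisfies $m^{\top}G_1=G_2$, so it is rational. Hence $\eta\Lambda_{\mathbf Q}\subset\Lambda_{\mathbf Q}$, and $\eta$, an eigenvalue of $m$, is algebraic.

\emph{The contradiction.} Take $v\in\Lambda$ with $x(v)\ne0$. Then $x(v)$ and $\eta\,x(v)=x(\eta v)$ lie in $\mathcal L$, and $\eta$ is algebraic and irrational. This contradicts Theorem~\ref{thm:baker}.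
\end{proof}

In the real Example~\ref{ex:real} the first two steps hold, but the commutator form has one real component and there is no number $\eta$. The complex structure enters through the last two steps.

The general proof has the same four steps, and three of them meet a new difficulty.
\begin{itemize}
\item The weights take values in $\mathcal L$ on $\Lambda$ for the same reason as above (Section~\ref{sec:weights}).
\item The nonzero weight spaces need not span an ideal, since the bracket of weights $\lambda$ and $-\lambda$ may be nonzero. So the quotient $\mathfrak s/V$ is replaced by a subalgebra, a Cartan subalgebra $\mathfrak c$, and a lattice over $\Lambda$ must be constructed in $\exp\mathfrak c$ (Section~\ref{sec:cartan}).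
\item The bracket of $\mathfrak c$ may be degenerate and may have many components. In place of the scalar $\eta$ we obtain a weaker object: if the center of $\mathfrak c$ does not map onto $\mathfrak a$, there is a nonzero complex linear form $\xi$ on $\mathfrak a$ with algebraic values on $\Lambda$ (Section~\ref{sec:centroid}).
\item The form $\xi$ is a linear combination of the weights with complex coefficients over which we have no control. This is a condition on the rank of a matrix of logarithms, not a linear relation over $\overline{\mathbf Q}$, and we use a theorem of Roy on such ranks (Section~\ref{sec:trans}).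
\end{itemize}

\section{The weights on the lattice $\Lambda$}\label{sec:weights}

From here to the end of Section~\ref{sec:diag}, $G$ is a simply connected complex solvable group with a lattice $\Gamma$, except in Example~\ref{ex:jordan}. If $k=0$, Theorems~\ref{thm:main} and~\ref{thm:diag} hold with $A=0$, so we assume $k\ge1$. Let $\pi:\mathfrak g\to\mathfrak a$ be the projection.

By Lie's theorem, applied to the $\mathfrak g$-modules $\mathfrak n$ and $\mathfrak g/\mathfrak n$, there is a chain of ideals $0=\mathfrak g_0\subset\mathfrak g_1\subset\dots\subset\mathfrak g_n=\mathfrak g$ with one-dimensional quotients that passes through $\mathfrak n$. Let $y\in\mathfrak g$ act on $\mathfrak g_i/\mathfrak g_{i-1}$ by the scalar $\mu_i(y)$; the complex linear forms $\mu_i$ are the \emph{weights}, and they vanish on $[\mathfrak g,\mathfrak g]$. The subspace $\bigcap_i\ker\mu_i$ is the set of ad-nilpotent elements. It is an ideal because it contains $[\mathfrak g,\mathfrak g]$, and it is nilpotent by Engel's theorem. It contains every nilpotent ideal $\mathfrak i$, real or complex, because for $y\in\mathfrak i$ the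 operator $\operatorname{ad}y$ maps $\mathfrak g$ into $\mathfrak i$ and is nilpotent on $\mathfrak i$. Hence $\bigcap_i\ker\mu_i=\mathfrak n$, and $\mathfrak n$ is also the nilradical of $\mathfrak g$ as a real Lie algebra, as Theorem~\ref{thm:mostow} requires. We view the weights as elements of the complex dual $\mathfrak a^*$. The set $\Sigma$ of nonzero weights has joint kernel $0$ in $\mathfrak a$, so
\begin{equation}\label{eq:span}
\Sigma\ \text{spans}\ \mathfrak a^*\ \text{over}\ \mathbf C .
\end{equation}
This is where it matters that $\mathfrak n$ is the full nilradical. Since $\mathfrak g$ acts trivially on $\mathfrak g/\mathfrak n$, all nonzero weights occur in $\mathfrak n$.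

Let $N=\exp\mathfrak n$. The group $G/N$ is simply connected and abelian, so it is the vector group $\mathfrak a$: there is a surjective homomorphism $\Pi:G\to\mathfrak a$ with kernel $N$ and $\Pi(\exp y)=\pi(y)$. An element $g\in G$ acts on $\mathfrak g_i/\mathfrak g_{i-1}$ by $e^{\mu_i(\Pi(g))}$, since both are characters of the connected group $G$ with differential $\mu_i$. By Theorem~\ref{thm:mostow}, $\Gamma_N=\Gamma\cap N$ is a lattice in $N$ and $\Lambda=\Pi(\Gamma)$ is a lattice in $\mathfrak a$, of rank $2k$. Put
\[
\Lambda_{\mathbf Q}=\mathbf Q\Lambda\subset\mathfrak a,\qquad \mathfrak n_{\mathbf Q}=\mathbf Q\log\Gamma_N,\qquad N(\mathbf Q)=\exp\mathfrak n_{\mathbf Q}.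
\]
A $\mathbf Q$-basis of $\Lambda_{\mathbf Q}$ is an $\mathbf R$-basis of $\mathfrak a$, so elements of $\Lambda_{\mathbf Q}$ that are independent over $\mathbf Q$ are independent over $\mathbf R$.

Let $\gamma\in\Gamma$ and $v=\Pi(\gamma)$. Since $\gamma$ normalizes $\Gamma_N$, the operators $\operatorname{Ad}(\gamma)^{\pm1}$ preserve $\mathfrak n_{\mathbf Q}$ and the $\mathbf Z$-span of $\log\Gamma_N$, which is a lattice in $\mathfrak n$ by Theorem~\ref{thm:malcev}. A complex linear operator with eigenvalues $\alpha_i$ has the eigenvalues $\alpha_i,\bar\alpha_i$ as a real operator. So the characteristic polynomial of $\operatorname{Ad}(\gamma)$ on the real space $\mathfrak n$ is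
\begin{equation}\label{eq:Pv}
P_v(T)=\prod_{\mathfrak g_i\subset\mathfrak n}\bigl(T-e^{\mu_i(v)}\bigr)\bigl(T-\overline{e^{\mu_i(v)}}\bigr)\in\mathbf Z[T],\qquad P_v(0)=\pm1 .
\end{equation}
In particular $\mu(\Lambda_{\mathbf Q})\subset\mathcal L$ for all $\mu\in\Sigma$. Also, $|P_v(0)|=1$ says that $\operatorname{Re}\sum_i\mu_i$ vanishes on $\Lambda$, hence on $\mathfrak a$, so the complex linear form $\sum_i\mu_i=\operatorname{tr}\operatorname{ad}$ is zero; this is the unimodularity mentioned in Section~\ref{sec:intro}.

The transcendence argument will compare the weights with their real parts. The weights have joint kernel $0$, but their real parts need not: in Example~\ref{ex:basic} the weights are $\pm z$, and the real parts vanish at $2\pi i\in\Lambda$. We determine the joint kernel of the real parts. Let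
\[
\Theta=\{v\in\Lambda_{\mathbf Q}:\ \operatorname{Re}\mu(v)=0\ \text{for all}\ \mu\in\Sigma\},
\]
let $\Theta_{\mathbf R}$ be its real span, $\mathfrak t$ its complex span in $\mathfrak a$, and $m=\dim_{\mathbf Q}\Theta$.

\begin{lemma}\label{lem:theta}
We have $\mu(\Theta)\subset2\pi i\mathbf Q$ for all $\mu\in\Sigma$, and $\bigcap_{\mu\in\Sigma}\ker\operatorname{Re}\mu=\Theta_{\mathbf R}$.
\end{lemma}

\begin{proof}
Let $\Phi:\mathfrak a\to\mathbf R^\Sigma$, $\Phi(v)=(\operatorname{Re}\mu(v))_\mu$. Let $v$ range over the elements of $\Lambda$ with $\Phi(v)$ in a fixed bounded set. The roots of $P_v$ are then bounded, so the integer coefficients of $P_v$ are bounded, and only finitely many polynomials $P_v$ occur. Hence only finitely many tuples $(e^{\mu(v)})_\mu$ occur, and only finitely many values $\Phi(v)=(\log|e^{\mu(v)}|)_\mu$.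

It follows that $\Phi(\Lambda)$ is discrete. It spans $\Phi(\mathfrak a)$ over $\mathbf R$, so its rank is $\dim_{\mathbf R}\Phi(\mathfrak a)$. Therefore $\Lambda\cap\ker\Phi$ has rank $2k-\dim_{\mathbf R}\Phi(\mathfrak a)=\dim_{\mathbf R}\ker\Phi$, so it spans $\ker\Phi$ over $\mathbf R$. As $\Theta=\mathbf Q(\Lambda\cap\ker\Phi)$, this gives $\ker\Phi=\Theta_{\mathbf R}$.

If $v\in\Lambda\cap\Theta$, then $\Phi(jv)=0$ for all $j\in\mathbf Z$, so the powers $e^{j\mu(v)}$ take finitely many values. Thus $e^{\mu(v)}$ is a root of unity and $\mu(v)\in2\pi i\mathbf Q$.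
\end{proof}

We now split off the part of the weights that sees $\Theta$. Let $\mathcal X=\mathbf Q\Sigma\subset\mathfrak a^*$ be the $\mathbf Q$-span of the weights; then $\lambda(\Lambda_{\mathbf Q})\subset\mathcal L$ for all $\lambda\in\mathcal X$. If $v\in\Theta_{\mathbf R}\cap i\Theta_{\mathbf R}$, then $\mu(v)\in i\mathbf R\cap\mathbf R=0$ for all $\mu\in\Sigma$, so $v=0$ by \eqref{eq:span}. Hence a $\mathbf Q$-basis $\theta_1,\dots,\theta_m$ of $\Theta$, which is an $\mathbf R$-basis of $\Theta_{\mathbf R}$, is a $\mathbf C$-basis of $\mathfrak t$. By Lemma~\ref{lem:theta}, restriction maps $\mathcal X$ to $2\pi i\operatorname{Hom}_{\mathbf Q}(\Theta,\mathbf Q)$, a $\mathbf Q$-space of dimension $m$. The image spans $\mathfrak t^*$ over $\mathbf C$ by \eqref{eq:span}, so its $\mathbf Q$-dimension is at least $m$, and restriction is onto. Choose $\lambda_1,\dots,\lambda_m\in\mathcal X$ with $\lambda_i(\theta_j)=2\pi i\,\delta_{ij}$, and put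
\[
\mathcal X'=\{\lambda\in\mathcal X:\ \lambda|_\Theta=0\},\qquad k'=k-m .
\]
Then $\mathcal X=\mathcal X'\oplus\bigoplus_j\mathbf Q\lambda_j$, and
\begin{equation}\label{eq:relambda}
\operatorname{Re}\lambda_i(i\theta_j)=-2\pi\,\delta_{ij}.
\end{equation}

\begin{lemma}\label{lem:spans}
In the complex vector space $\operatorname{Hom}_{\mathbf R}(\mathfrak a,\mathbf C)$, of dimension $2k$, the following hold.
\begin{enumerate}
\item[(i)] The $\mathbf C$-span of $\{\operatorname{Re}\lambda:\lambda\in\mathcal X'\}$ is the space of all real linear maps vanishing on $\mathfrak t$; it has dimension $2k'$.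
\item[(ii)] The $\mathbf C$-span of $\mathcal X'$ is the space of all complex linear maps vanishing on $\mathfrak t$; it has dimension $k'$.
\end{enumerate}
\end{lemma}

\begin{proof}
Elements of $\mathcal X'$ vanish on $\mathfrak t$ by complex linearity. Conversely, let $v\in\mathfrak a$ satisfy $\operatorname{Re}\lambda(v)=0$ for all $\lambda\in\mathcal X'$. By \eqref{eq:relambda} there are real $s_j$ such that $w=\sum_js_j\,i\theta_j\in\mathfrak t$ satisfies $\operatorname{Re}\lambda_j(w)=\operatorname{Re}\lambda_j(v)$ for all $j$. Then $v-w$ is killed by $\operatorname{Re}\lambda$ for every $\lambda\in\mathcal X$, so $v-w\in\Theta_{\mathbf R}\subset\mathfrak t$ by Lemma~\ref{lem:theta}, and $v\in\mathfrak t$. So $\mathfrak t$ is the joint kernel of the real forms $\operatorname{Re}\lambda$, and also of the complex forms $\lambda$, for $\lambda\in\mathcal X'$. A family of linear forms spans the annihilator of its joint kernel. Over $\mathbf C$ this is (ii). Over $\mathbf R$ it says that the $\operatorname{Re}\lambda$ span $\operatorname{Hom}_{\mathbf R}(\mathfrak a/\mathfrak t,\mathbf R)$, whose $\mathbf C$-span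 is $\operatorname{Hom}_{\mathbf R}(\mathfrak a/\mathfrak t,\mathbf C)$; this is (i).
\end{proof}

\section{No complex linear form is algebraic on $\Lambda$}\label{sec:trans}

\begin{proposition}\label{prop:A}
If $\xi\in\mathfrak a^*$ and $\xi(\Lambda_{\mathbf Q})\subset\overline{\mathbf Q}$, then $\xi=0$.
\end{proposition}

For $k=1$ this follows from Baker's theorem. Let $e_1,e_2$ be a basis of $\Lambda$ and $\mu\in\Sigma$. If $\xi\ne0$, then $\mu$ is a multiple of $\xi$, so $\mu(e_2)/\mu(e_1)=\xi(e_2)/\xi(e_1)$ is algebraic. It is not real because $e_1,e_2$ are independent over $\mathbf R$. For $k\ge2$ we need a statement about ranks.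

Let $B$ be a matrix with entries in the $\overline{\mathbf Q}$-span of $1$ and $\mathcal L$. Let $\varepsilon_1,\dots,\varepsilon_p$ be a $\overline{\mathbf Q}$-basis of the $\overline{\mathbf Q}$-span of its entries, and write $B=\sum_i\varepsilon_iB_i$ with matrices $B_i$ over $\overline{\mathbf Q}$. The \emph{structural rank} $r_{\mathrm{str}}(B)$ is the rank of $\sum_iT_iB_i$ over the field $\overline{\mathbf Q}(T_1,\dots,T_p)$. Another basis changes the $T_i$ by an invertible linear substitution, so $r_{\mathrm{str}}(B)$ is well defined. It is the rank that $B$ would have if the $\varepsilon_i$ were algebraically independent.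

\begin{theorem}[Roy \cite{Roy}; see also {\cite[Ch.~12]{Wal}}]\label{thm:roy}
For every such matrix, $\operatorname{rank}B\ge\frac12\,r_{\mathrm{str}}(B)$.
\end{theorem}

\begin{corollary}\label{cor:R}
Let $B$ have entries in $\mathcal M$, let $\psi:\mathcal M\to\mathbf C$ be $\overline{\mathbf Q}$-linear, and let $\psi(B)$ be the matrix obtained by applying $\psi$ to each entry. Then $\operatorname{rank}\psi(B)\le2\operatorname{rank}B$.
\end{corollary}

\begin{proof}
The $\varepsilon_i$ lie in $\mathcal M$, and $\psi(B)=\sum_i\psi(\varepsilon_i)B_i$ is obtained from $\sum_iT_iB_i$ by the substitution $T_i\mapsto\psi(\varepsilon_i)$. Minors that vanish as polynomials vanish after substitution, so $\operatorname{rank}\psi(B)\le r_{\mathrm{str}}(B)\le2\operatorname{rank}B$.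
\end{proof}

From now on $\psi$ is the $\overline{\mathbf Q}$-linear extension to $\mathcal M=\overline{\mathbf Q}\otimes_{\mathbf Q}\mathcal L$ of the $\mathbf Q$-linear map $\operatorname{Re}:\mathcal L\to\mathbf R$. It is well defined by Theorem~\ref{thm:baker}. Thus
\[
\psi(\beta\ell)=\beta\operatorname{Re}\ell\quad(\beta\in\overline{\mathbf Q},\ \ell\in\mathcal L),\qquad\text{in particular}\quad\psi(2\pi i\beta)=0 .
\]
On $\mathcal M$ the map $\psi$ is not the real part: $\psi(i\log2)=i\log2$.

The loss of a factor $2$ in Roy's theorem is matched exactly by the passage from complex to real dimension. Evaluate a basis of $\mathcal X'$ on a basis of $\Lambda_{\mathbf Q}$. By Lemma~\ref{lem:spans} the resulting matrix has rank $k'$ and its image under $\psi$ has rank $2k'$, so Corollary~\ref{cor:R} holds with equality. A nonzero algebraic form $\xi$ allows us to modify the matrix over $\overline{\mathbf Q}$ in a way that breaks the inequality: either $\psi(B)$ gains one in rank while $B$ gains nothing, or both lose one. On $\mathfrak t$ the doubling fails; in Example~\ref{ex:basic} the row $(\log a,2\pi i)$ and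 its image $(\log a,0)$ both have rank $1$. This is why $\mathfrak t$ is treated first and separately.

\begin{proof}[Proof of Proposition~\ref{prop:A}]
Let $e_1,\dots,e_{2k}$ be a $\mathbf Q$-basis of $\Lambda_{\mathbf Q}$. It is an $\mathbf R$-basis of $\mathfrak a$, so $f\mapsto(f(e_1),\dots,f(e_{2k}))$ is a $\mathbf C$-linear isomorphism from $\operatorname{Hom}_{\mathbf R}(\mathfrak a,\mathbf C)$ onto the space $\mathbf C^{2k}$ of rows, and we identify the two. Let $B_0$ be the matrix whose rows are a $\mathbf Q$-basis $\lambda'_1,\dots,\lambda'_s$ of $\mathcal X'$. Its entries lie in $\mathcal L$, and the rows of $\psi(B_0)$ are the $\operatorname{Re}\lambda'_i$. Let $F$ and $F_\psi$ be the row spaces of $B_0$ and $\psi(B_0)$. They are the spaces in (ii) and (i) of Lemma~\ref{lem:spans}, so $F\subset F_\psi$, $\dim F=k'$ and $\dim F_\psi=2k'$.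

\emph{Step 1: $\xi$ vanishes on $\mathfrak t$.} The values of $\xi$ are not in $\mathcal M$ a priori, but those of $2\pi i\,\xi$ are, and $\psi$ kills them. Let $\beta_j=\xi(\theta_j)\in\overline{\mathbf Q}$ and
\[
\xi'=2\pi i\,\xi-\sum_j\beta_j\lambda_j\in\mathfrak a^* .
\]
Then $\xi'(\theta_j)=2\pi i\beta_j-2\pi i\beta_j=0$ for all $j$, so $\xi'$ vanishes on $\mathfrak t$ and $\xi'\in F$. Let $B$ be $B_0$ with the additional row $\xi'$. Its entries lie in $\mathcal M$ and its rank is $k'$. The last row of $\psi(B)$ has the entries $-\sum_j\beta_j\operatorname{Re}\lambda_j(e_l)$, so it is the real linear map $-\sum_j\beta_j\operatorname{Re}\lambda_j$. By \eqref{eq:relambda} this map takes the value $2\pi\beta_j$ at $i\theta_j\in\mathfrak t$. If some $\beta_j\ne0$, it does not lie in $F_\psi$, and $\operatorname{rank}\psi(B)=2k'+1>2\operatorname{rank}B$, contrary to Corollary~\ref{cor:R}. So all $\beta_j$ vanish, and $\xi\in F$.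

\emph{Step 2: $\xi=0$.} Suppose $\xi\ne0$. It is a nonzero row with entries in $\overline{\mathbf Q}$. Let $R$ be a $2k\times(2k-1)$ matrix over $\overline{\mathbf Q}$ whose columns form a basis of the solutions $c\in\overline{\mathbf Q}^{2k}$ of $\xi c=0$. As $R$ has rank $2k-1$, the map $f\mapsto fR$ on $\mathbf C^{2k}$ has a one-dimensional kernel, which is $\mathbf C\xi$. So this map lowers by one the dimension of every space of rows that contains $\xi$. Let $B=B_0R$. Its entries lie in $\mathcal M$, and $\psi(B)=\psi(B_0)R$ because $\psi$ is $\overline{\mathbf Q}$-linear. Since $\xi\in F\subset F_\psi$, we get $\operatorname{rank}B=k'-1$ and $\operatorname{rank}\psi(B)=2k'-1>2(k'-1)$, again contrary to Corollary~\ref{cor:R}.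
\end{proof}

\section{Rational brackets over $\Lambda$}\label{sec:centroid}

We write $\mathfrak z(\mathfrak u)$ for the center of a Lie algebra $\mathfrak u$.

\begin{proposition}\label{prop:B}
Let $\mathfrak u$ be a finite-dimensional complex Lie algebra, $\mathfrak u_{\mathbf Q}$ a rational form of it, and $p:\mathfrak u\to\mathfrak a$ a surjective complex linear map with $p(\mathfrak u_{\mathbf Q})=\Lambda_{\mathbf Q}$. Then $p(\mathfrak z(\mathfrak u))=\mathfrak a$.
\end{proposition}

In Section~\ref{sec:example} the scalar $\eta$ was found as a rational operator that can be moved from one argument of the bracket to the other. In general we consider all rational operators with this property. They form a commutative algebra $E$, and multiplication by $i$ gives an element $J$ of $E\otimes\mathbf R$. A commutative algebra is rigid enough to force $J$ to be algebraic. So on $\mathfrak u$ modulo its center, and only there, the complex structure is defined over $\overline{\mathbf Q}$.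

\begin{proof}
The center is defined by linear equations with rational coefficients in a basis of $\mathfrak u_{\mathbf Q}$, so $\mathfrak z(\mathfrak u)=\mathfrak z(\mathfrak u_{\mathbf Q})\otimes\mathbf R$. Also $[\mathfrak u,\mathfrak u]=[\mathfrak u_{\mathbf Q},\mathfrak u_{\mathbf Q}]\otimes\mathbf R$. Put $U=\mathfrak u_{\mathbf Q}/\mathfrak z(\mathfrak u_{\mathbf Q})$ and $U'=[\mathfrak u_{\mathbf Q},\mathfrak u_{\mathbf Q}]$, and let $b:U\times U\to U'$ be induced by the bracket. Then $b(U,U)$ spans $U'$, and $b(u,U)=0$ implies $u=0$. If $U=0$, then $\mathfrak u$ is abelian and there is nothing to prove; let $U\ne0$.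

\emph{The algebra $E$.} Let $E$ be the $\mathbf Q$-space of pairs $(\varphi,\chi)\in\operatorname{End}U\times\operatorname{End}U'$ with
\begin{equation}\label{eq:E}
b(\varphi u,u')=b(u,\varphi u')=\chi\,b(u,u')\qquad\text{for all }u,u'\in U .
\end{equation}
It contains $(1,1)$. For $(\varphi_1,\chi_1),(\varphi_2,\chi_2)\in E$ we have $b(\varphi_1\varphi_2u,u')=\chi_1b(\varphi_2u,u')=\chi_1\chi_2b(u,u')$, and the same computation in the second argument shows that $E$ is closed under products. On the other hand
\[
b(\varphi_1\varphi_2u,u')=b(\varphi_2u,\varphi_1u')=\chi_2\,b(u,\varphi_1u')=\chi_2\chi_1b(u,u').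
\]
So $\chi_1\chi_2=\chi_2\chi_1$, because $b(U,U)$ spans $U'$. Then $b((\varphi_1\varphi_2-\varphi_2\varphi_1)u,u')=0$ for all $u,u'$, so $\varphi_1\varphi_2=\varphi_2\varphi_1$. Thus $E$ is a commutative algebra. Since $\varphi$ determines $\chi$, we regard $E$ as a subalgebra of $\operatorname{End}U$.

\emph{The complex structure is algebraic.} Multiplication by $i$ preserves $\mathfrak z(\mathfrak u)$ and $[\mathfrak u,\mathfrak u]$, so it induces operators on $U\otimes\mathbf R$ and $U'\otimes\mathbf R$. They satisfy \eqref{eq:E} because the bracket is complex bilinear. The equations \eqref{eq:E} are linear with rational coefficients, so their real solutions form $E\otimes\mathbf R$. Hence the operator $J$ induced on $U\otimes\mathbf R$ lies in $E\otimes\mathbf R$, and $J^2=-1$. The element $e=\frac12(1-iJ)\in E\otimes\mathbf C$ satisfies $e^2=\frac14(1-2iJ+1)=e$. The finite-dimensional commutative algebra $E\otimes\overline{\mathbf Q}$ is a product of local algebras $E_j=\overline{\mathbf Q}1_j\oplus\mathfrak r_j$ with $\mathfrak r_j$ a nilpotent ideal. Then $E_j\otimes_{\overline{\mathbf Q}}\mathbf C=\mathbf C1_j\oplus(\mathfrak r_j\otimes\mathbf C)$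 has the same form, and its only idempotents are $0$ and $1_j$: modulo the nilpotent ideal an idempotent $\epsilon$ is $0$ or $1_j$, so $\epsilon$ or $1_j-\epsilon$ is a nilpotent idempotent, hence $0$. So $e$ is a sum of some of the $1_j$. It lies in $E\otimes\overline{\mathbf Q}$, and $J=i(2e-1)$ has an algebraic matrix in any basis of $U$.

\emph{An algebraic linear form.} Suppose $p(\mathfrak z(\mathfrak u))\ne\mathfrak a$. Then $\mathfrak z(\mathfrak u)+\ker p$ is a proper complex subspace of $\mathfrak u$, so the space $F$ of complex linear forms vanishing on it is nonzero. Use the values on a basis of $\mathfrak u_{\mathbf Q}$ as coordinates on $\operatorname{Hom}_{\mathbf R}(\mathfrak u,\mathbf C)$. An element $f$ of this space lies in $F$ if and only if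
\begin{enumerate}
\item[(1)] $f$ vanishes on $\mathfrak z(\mathfrak u)$, and so induces $\bar f:U\otimes\mathbf R\to\mathbf C$;
\item[(2)] $\bar f\circ J=i\bar f$;
\item[(3)] $f$ vanishes on $\ker p$.
\end{enumerate}
Condition (1) is a linear system with rational coefficients, and (2) is one with algebraic coefficients. For (3), note that $\mathfrak a=\Lambda_{\mathbf Q}\otimes\mathbf R$ and $p(\mathfrak u_{\mathbf Q})\subset\Lambda_{\mathbf Q}$, so $p$ has a rational matrix and $\ker p$ is a rational subspace; hence (3) has rational coefficients too. A homogeneous linear system over $\overline{\mathbf Q}$ with a nonzero complex solution has a nonzero solution over $\overline{\mathbf Q}$. So there is $f\in F$, $f\ne0$, with $f(\mathfrak u_{\mathbf Q})\subset\overline{\mathbf Q}$. By (3), $f=\xi\circ p$ with $0\ne\xi\in\mathfrak a^*$, and $\xi(\Lambda_{\mathbf Q})=f(\mathfrak u_{\mathbf Q})\subset\overline{\mathbf Q}$. This contradicts Proposition~\ref{prop:A}.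
\end{proof}

\begin{remark}
The proposition uses only one property of the lattice $\Lambda\subset\mathfrak a$, namely Proposition~\ref{prop:A}, and it fails for lattices without it. Let $\mathfrak u=\langle X,Y,Z\rangle$ with $[X,Y]=Z$, let $\mathfrak u_{\mathbf Q}$ be the $\mathbf Q(i)$-span of $X,Y,Z$, and let $p:\mathfrak u\to\mathfrak u/\mathbf CZ=\mathbf C^2$. Then $p(\mathfrak u_{\mathbf Q})=\mathbf Q\cdot\mathbf Z[i]^2$ and $p(\mathfrak z(\mathfrak u))=0$.
\end{remark}

\section{A lattice in a Cartan subgroup; proof of Theorem~\ref{thm:main}}\label{sec:cartan}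

Proposition~\ref{prop:B} cannot be applied to $\mathfrak g$ itself. The center of $\mathfrak g$ lies in $\mathfrak n$, so the proposition shows that $\mathfrak g$ has no rational form mapping onto $\Lambda_{\mathbf Q}$. Rational forms come from lattices in nilpotent groups, so we look for a nilpotent subalgebra $\mathfrak c$ that maps onto $\mathfrak a$, and for a lattice in $\exp\mathfrak c$ that maps onto $\Lambda$. To keep $\mathfrak c\cap\mathfrak n$ rational we define $\mathfrak c$ by an element of $\Gamma$.

\subsection*{The subalgebra $\mathfrak c$}
For $\mu\in\Sigma$ the subgroup $\{v\in\Lambda:\mu(v)\in2\pi i\mathbf Z\}$ has infinite index in $\Lambda$. Otherwise $\mu(\Lambda)\subset i\mathbf R$, hence $\mu(\mathfrak a)\subset i\mathbf R$, which is impossible for a nonzero complex linear form. So each of these finitely many subgroups spans a proper subspace of $\Lambda_{\mathbf Q}$. A vector space over $\mathbf Q$ is not a finite union of proper subspaces, and an integer multiple of a vector outside the union lies in $\Lambda$. So there is $\gamma_0\in\Gamma$, with image $v_0\in\Lambda$, such that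
\[
e^{\mu(v_0)}\ne1\qquad\text{for all }\mu\in\Sigma .
\]
Let $\mathfrak c$ be the generalized $1$-eigenspace of $\operatorname{Ad}(\gamma_0)$ on $\mathfrak g$, and $\mathfrak m=\mathfrak c\cap\mathfrak n$. For $\mathfrak g=\mathfrak s$ and $\gamma_0\in\exp\langle X,Y,Z,W\rangle$ this would be $\mathfrak c=\langle X,Y,Z,W\rangle\cong\mathfrak s/V$.

Recall the weight decomposition for a nilpotent Lie algebra $\mathfrak c$ acting on a finite-dimensional complex space: the space is the direct sum of the invariant subspaces on which $y-\lambda(y)$ is nilpotent for all $y\in\mathfrak c$, where $\lambda$ runs over linear forms on $\mathfrak c$, and the dimension of such a subspace is the multiplicity of $\lambda$ on the diagonal of a triangular form. For a nilpotent subalgebra $\mathfrak c\subset\mathfrak g$ acting by $\operatorname{ad}$, these subspaces satisfy $[\mathfrak g^\lambda,\mathfrak g^{\lambda'}]\subset\mathfrak g^{\lambda+\lambda'}$.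

\begin{lemma}\label{lem:c}
The space $\mathfrak c$ is a Cartan subalgebra of $\mathfrak g$ with $\pi(\mathfrak c)=\mathfrak a$. The weight decomposition of $\mathfrak g$ under $\mathfrak c$ is $\mathfrak g=\mathfrak c\oplus\bigoplus_{\lambda\in\Sigma}\mathfrak g^\lambda$, where $\mathfrak g^\lambda$ belongs to the form $\lambda\circ\pi|_{\mathfrak c}$, and $\mathfrak n=\mathfrak m\oplus\bigoplus_{\lambda\in\Sigma}\mathfrak g^\lambda$. The subalgebra $\mathfrak m$ is rational in $\mathfrak n$.
\end{lemma}

\begin{proof}
Let $\kappa=\operatorname{Ad}(\gamma_0)-1$. Since $\operatorname{Ad}(\gamma_0)$ is an automorphism, $\kappa[u,u']=[\kappa u,u']+[u,\kappa u']+[\kappa u,\kappa u']$. So $\kappa^j[u,u']$ is a combination of terms $[\kappa^{j_1}u,\kappa^{j_2}u']$ with $j_1+j_2\ge j$, and $\mathfrak c$ is a complex subalgebra. The eigenvalues of $\operatorname{Ad}(\gamma_0)$ are the $e^{\mu_i(v_0)}$, so $\dim\mathfrak c=\#\{i:\mu_i=0\}$ by the choice of $\gamma_0$. As $\operatorname{Ad}(\gamma_0)$ acts trivially on $\mathfrak a$, the Fitting decomposition gives $\pi(\mathfrak c)=\mathfrak a$.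

Put $\mathfrak c_i=\mathfrak c\cap\mathfrak g_i$. We claim $[\mathfrak c,\mathfrak c_i]\subset\mathfrak c_{i-1}$, which shows that $\mathfrak c$ is nilpotent. If $\mathfrak c_i=\mathfrak c_{i-1}$, then $[\mathfrak c,\mathfrak c_i]\subset\mathfrak c\cap\mathfrak g_i=\mathfrak c_{i-1}$. Otherwise $\mathfrak c_i$ maps onto $\mathfrak g_i/\mathfrak g_{i-1}$, so $e^{\mu_i(v_0)}=1$ and $\mu_i=0$; then $[\mathfrak g,\mathfrak g_i]\subset\mathfrak g_{i-1}$, and the claim follows.

The diagonal forms of $\mathfrak c$ on $\mathfrak g$ are the $\mu_i\circ\pi|_{\mathfrak c}$. As $\pi(\mathfrak c)=\mathfrak a$, distinct weights give distinct forms, and the form $0$ has multiplicity $\dim\mathfrak c$. The weight space for $0$ contains the nilpotent algebra $\mathfrak c$, so it equals $\mathfrak c$. This gives the decomposition of $\mathfrak g$. If $y$ normalizes $\mathfrak c$, its class in $\mathfrak g/\mathfrak c\cong\bigoplus_\lambda\mathfrak g^\lambda$ is killed by $\mathfrak c$; all weights there are nonzero, so $y\in\mathfrak c$. Hence $\mathfrak c$ is a Cartan subalgebra. For $\lambda\in\Sigma$ choose $y\in\mathfrak c$ with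 $\lambda(\pi(y))\ne0$. Then $\operatorname{ad}y$ is invertible on $\mathfrak g^\lambda$, so $\mathfrak g^\lambda\subset[\mathfrak g,\mathfrak g]\subset\mathfrak n$, and the decomposition of $\mathfrak n$ follows. Finally, $\mathfrak m$ is the kernel of a power of the rational operator $\kappa|_{\mathfrak n}$.
\end{proof}

Put $\mathfrak m_{\mathbf Q}=\mathfrak m\cap\mathfrak n_{\mathbf Q}$, a rational form of $\mathfrak m$, and $C=\exp\mathfrak c$, a closed simply connected nilpotent subgroup of $G$. Since $\Pi(\exp y)=\pi(y)$, we have $\Pi(C)=\mathfrak a$, so $CN=G$, and $C\cap N=\exp\mathfrak m$.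

\begin{lemma}\label{lem:norm}
If $g\in G$ and $\operatorname{Ad}(g)\mathfrak c=\mathfrak c$, then $g\in C$. In particular $\gamma_0\in C$.
\end{lemma}

\begin{proof}
Write $g=c\exp w$ with $c\in C$ and $w\in\mathfrak n$. Then $e^{\operatorname{ad}w}=\operatorname{Ad}(c)^{-1}\operatorname{Ad}(g)$ preserves $\mathfrak c$. As $\operatorname{ad}w$ is nilpotent, it is the logarithm of $e^{\operatorname{ad}w}$, a polynomial in $e^{\operatorname{ad}w}$. So $w$ normalizes $\mathfrak c$, hence $w\in\mathfrak c$ and $g\in C$.
\end{proof}

\subsection*{Moving $\Gamma$ into $C$}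
An element $\gamma\in\Gamma$ carries $\mathfrak c$ to the generalized $1$-eigenspace of $\operatorname{Ad}(\gamma\gamma_0\gamma^{-1})$, and there is no reason for this space to be $\mathfrak c$. But $\gamma\gamma_0\gamma^{-1}$ differs from $\gamma_0$ by an element of $\Gamma_N$, and the next lemma conjugates it back into $C$ by an element of $N(\mathbf Q)$. The proof solves one linear equation over $\mathbf Q$ at each step of the lower central series. This introduces denominators, which is why $N(\mathbf Q)$ appears in place of $\Gamma_N$.

\begin{lemma}\label{lem:conj}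
For every $w\in N(\mathbf Q)$ there is $n\in N(\mathbf Q)$ with $n\gamma_0wn^{-1}\in\gamma_0\exp\mathfrak m_{\mathbf Q}$.
\end{lemma}

\begin{proof}
Let $\mathfrak n_{\mathbf Q}=\mathfrak n^{(1)}_{\mathbf Q}\supset\mathfrak n^{(2)}_{\mathbf Q}\supset\cdots$ be the lower central series, $N_i=\exp\mathfrak n^{(i)}_{\mathbf Q}$ and $Q_i=\mathfrak n^{(i)}_{\mathbf Q}/\mathfrak n^{(i+1)}_{\mathbf Q}$. By the Baker--Campbell--Hausdorff formula, $N_i$ is a group and $n\mapsto\bar n=\log n+\mathfrak n^{(i+1)}_{\mathbf Q}$ is a homomorphism of $N_i$ onto the additive group $Q_i$ with kernel $N_{i+1}$. For $u\in N_1$ and $n\in N_i$ we have $\log(u^{-1}nu)=e^{-\operatorname{ad}\log u}\log n$, so $u^{-1}nu\in N_i$ and $\overline{u^{-1}nu}=\bar n$. Let $\alpha(n)=\gamma_0^{-1}n\gamma_0$. Then $\log\alpha(n)=\operatorname{Ad}(\gamma_0)^{-1}\log n$, so $\alpha$ preserves $N_i$ and induces on $Q_i$ the linear operator $\bar\alpha$ given by $\operatorname{Ad}(\gamma_0)^{-1}$. The generalized $1$-eigenspace of $\operatorname{Ad}(\gamma_0)^{-1}$ on $\mathfrak n_{\mathbf Q}^{(i)}$ is $\mathfrak m_{\mathbf Q}\cap\mathfrak n^{(i)}_{\mathbf Q}$.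 So in the Fitting decomposition $Q_i=Q_i^1\oplus Q_i^+$ for $\bar\alpha$, the summand $Q_i^1$ is the image of $\mathfrak m_{\mathbf Q}\cap\mathfrak n^{(i)}_{\mathbf Q}$.

We show by induction on $i$ that $\gamma_0w$ is $N(\mathbf Q)$-conjugate to an element $\gamma_0u_iw_i$ with $u_i\in\exp\mathfrak m_{\mathbf Q}$ and $w_i\in N_i$. Since $N_i=1$ for large $i$, this proves the lemma. For $i=1$ take $u_1=1$, $w_1=w$. Given $u_i,w_i$ and $n\in N_i$, we have
\[
n\,\gamma_0u_iw_i\,n^{-1}=\gamma_0\,\alpha(n)u_iw_in^{-1}=\gamma_0u_i\,w',\qquad w'=\bigl(u_i^{-1}\alpha(n)u_i\bigr)w_in^{-1}\in N_i ,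
\]
and $\overline{w'}=(\bar\alpha-1)\bar n+\overline{w_i}$. As $\bar\alpha-1$ is invertible on $Q_i^+$, we can choose $n$ so that $(\bar\alpha-1)\bar n$ cancels the $Q_i^+$-component of $\overline{w_i}$. Then $\overline{w'}\in Q_i^1$, so $w'=\exp(m')\,w_{i+1}$ with $m'\in\mathfrak m_{\mathbf Q}\cap\mathfrak n_{\mathbf Q}^{(i)}$ and $w_{i+1}\in N_{i+1}$. Put $u_{i+1}=u_i\exp m'$, which lies in the group $\exp\mathfrak m_{\mathbf Q}$.
\end{proof}

Since $\Gamma$ normalizes $N(\mathbf Q)$, the set $\Gamma N(\mathbf Q)=N(\mathbf Q)\Gamma$ is a group. Let $\widetilde\Delta=\Gamma N(\mathbf Q)\cap C$.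

\begin{lemma}\label{lem:D}
We have $\Pi(\widetilde\Delta)=\Lambda$ and $\widetilde\Delta\cap N=\exp\mathfrak m_{\mathbf Q}$.
\end{lemma}

\begin{proof}
We have $\Gamma N(\mathbf Q)\cap N=\Gamma_NN(\mathbf Q)=N(\mathbf Q)$ and $N(\mathbf Q)\cap\exp\mathfrak m=\exp\mathfrak m_{\mathbf Q}$, which gives the second statement. The inclusion $\Pi(\widetilde\Delta)\subset\Lambda$ holds because $\Pi(N)=0$. Let $\gamma\in\Gamma$. As $G/N$ is abelian, $\gamma\gamma_0\gamma^{-1}=\gamma_0w$ with $w\in\Gamma_N$. By Lemma~\ref{lem:conj} there is $n\in N(\mathbf Q)$ such that $\gamma'=n\gamma$ satisfies $\gamma'\gamma_0\gamma'^{-1}=\gamma_0u$ with $u\in\exp\mathfrak m_{\mathbf Q}$. So $\operatorname{Ad}(\gamma')\mathfrak c$ is the generalized $1$-eigenspace of $\operatorname{Ad}(\gamma_0u)$. By Lemma~\ref{lem:norm}, $\gamma_0u\in C$, so $\gamma_0u=\exp y$ with $y\in\mathfrak c$, and $\operatorname{Ad}(\gamma_0u)=e^{\operatorname{ad}y}$ is unipotent on $\mathfrak c$. Hence $\mathfrak c\subset\operatorname{Ad}(\gamma')\mathfrak c$, and the two spaces have the same dimension, so they are equal. By Lemma~\ref{lem:norm}, $\gamma'\in C$.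 Thus $\gamma'\in\widetilde\Delta$ and $\Pi(\gamma')=\Pi(\gamma)$.
\end{proof}

The group $\widetilde\Delta$ contains $\exp\mathfrak m_{\mathbf Q}$, so it is not discrete when $\mathfrak m\ne0$. A suitable finitely generated subgroup is.

\begin{proposition}\label{prop:latticeC}
There is a lattice $\Delta$ in $C$ with $\Delta\subset\Gamma N(\mathbf Q)$ and $\Pi(\Delta)=\Lambda$. The space $\mathfrak q=\mathbf Q\log\Delta$ is a rational form of $\mathfrak c$ with $\pi(\mathfrak q)=\Lambda_{\mathbf Q}$.
\end{proposition}

\begin{proof}
Since $\mathfrak m$ is rational, $\Gamma_N\cap\exp\mathfrak m$ is a lattice in $\exp\mathfrak m$ and is finitely generated, by Theorem~\ref{thm:malcev}. It lies in $\widetilde\Delta$. Let $\Delta\subset\widetilde\Delta$ be generated by it and by lifts of a $\mathbf Z$-basis of $\Lambda$, which exist by Lemma~\ref{lem:D}. Then $\Pi(\Delta)=\Lambda$. The group $\Delta\subset C$ is finitely generated and nilpotent, and subgroups of such groups are finitely generated. So $\Delta\cap N\subset\exp\mathfrak m_{\mathbf Q}$ is finitely generated, hence discrete by Lemma~\ref{lem:discrete}. It is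 cocompact in $\exp\mathfrak m$ because it contains $\Gamma_N\cap\exp\mathfrak m$.

The group $\Delta$ is discrete: if a sequence in $\Delta$ converges to $1$, its image in the discrete group $\Lambda$ is eventually $0$, so the sequence eventually lies in the discrete group $\Delta\cap N$ and is eventually $1$. To see that $\Delta$ is cocompact, choose a compact set $K_1\subset C$ such that $\Pi(K_1)$ meets every coset of $\Lambda$ in $\mathfrak a$, and a compact set $K_2$ with $\exp\mathfrak m=K_2(\Delta\cap N)$. For $c\in C$ there are $d\in\Delta$ and $c_1\in K_1$ with $\Pi(cd)=\Pi(c_1)$. Then $cd\in c_1\exp\mathfrak m\subset K_1K_2\Delta$. So $C=K_1K_2\Delta$.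

By Theorem~\ref{thm:malcev}, $\mathfrak q$ is a rational form of $\mathfrak c$. As $\pi(\log d)=\Pi(d)$ for $d\in\Delta$, we get $\pi(\mathfrak q)=\mathbf Q\Lambda$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Apply Proposition~\ref{prop:B} to $\mathfrak u=\mathfrak c$, $\mathfrak u_{\mathbf Q}=\mathfrak q$ and $p=\pi|_{\mathfrak c}$. It gives $\pi(\mathfrak z(\mathfrak c))=\mathfrak a$. Choose a complex subspace $A\subset\mathfrak z(\mathfrak c)$ that $\pi$ maps isomorphically onto $\mathfrak a=\mathfrak g/\mathfrak n$. Then $A$ is an abelian subalgebra and $\mathfrak g=A\oplus\mathfrak n$. By Lemma~\ref{lem:split}, $G$ is Chevalley.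
\end{proof}

\section{A diagonalizable complement; proof of Theorem~\ref{thm:diag}}\label{sec:diag}

The complement just found acts trivially on $\mathfrak c$, but its action on the spaces $\mathfrak g^\lambda$ could have a nilpotent part. The mechanism that removes it is already visible for $k=1$.

\begin{example}\label{ex:jordan}
Let $G=\mathbf C\ltimes\mathbf C^4$, with $z$ acting by $e^{z(\sigma+\nu)}$, where $\sigma=\operatorname{diag}(1,1,-1,-1)$ in the basis $V_1,\dots,V_4$, $\nu V_2=V_1$, $\nu V_4=V_3$ and $\nu V_1=\nu V_3=0$. The nilradical is $\mathfrak n=\mathbf C^4$, and every complement of it acts on $\mathfrak n$ through multiples of $\sigma+\nu$, which is not diagonalizable. Suppose that $G$ has a lattice $\Gamma$, and let $v_1,v_2$ be a basis of its image $\Lambda\subset\mathbf C$. The operator $e^{v_j\sigma}(1+v_j\nu)$ preserves the lattice $\Gamma\cap\mathbf C^4$. So its eigenvalue $e^{v_j}$ is algebraic, and its unipotent part $1+v_j\nu$ is rational. The rational operators $v_1\nu$ and $v_2\nu$ have the same kernel and image, and each induces a bijection $\mathfrak n/\ker\nu\to\operatorname{im}\nu$.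 Composing the second with the inverse of the first shows that multiplication by $v_2/v_1$ is a rational operator on $\operatorname{im}\nu$. So $v_2/v_1$ is algebraic and not real, while $v_1,v_2\in\mathcal L$; this contradicts Theorem~\ref{thm:baker}. For real groups the conclusion fails again: let $s\in\mathbf R$ act on $\mathbf R^2\otimes\mathbf R^2$ by $e^{s\log H}\otimes\left(\begin{smallmatrix}1&s\\0&1\end{smallmatrix}\right)$; then $\mathbf Z\ltimes\mathbf Z^4$ is a lattice in $\mathbf R\ltimes\mathbf R^4$.
\end{example}

The example suggests the general step. The logarithm of a unipotent operator is a polynomial in it, so the nilpotent part of the action of $\mathfrak c$ on $\mathfrak n$ inherits rationality from $\Delta$. We use this nilpotent part as the bracket of a new Lie algebra $\mathfrak u$ with a rational form. Central elements of $\mathfrak u$ correspond to elements of $\mathfrak c$ whose nilpotent part can be canceled by an element of $\mathfrak n$, and Proposition~\ref{prop:B} provides enough of them.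

\begin{proof}[Proof of Theorem~\ref{thm:diag}]
\emph{Semisimple and nilpotent parts.} For $y\in\mathfrak c$ let $\sigma(y)$ act on $\mathfrak g=\mathfrak c\oplus\bigoplus_\lambda\mathfrak g^\lambda$ as $0$ on $\mathfrak c$ and as the scalar $\lambda(\pi(y))$ on $\mathfrak g^\lambda$. It depends only on $\pi(y)$, linearly. It is a derivation because $[\mathfrak g^\lambda,\mathfrak g^{\lambda'}]\subset\mathfrak g^{\lambda+\lambda'}$, and it commutes with $\operatorname{ad}\mathfrak c$ and $\sigma(\mathfrak c)$ because these preserve each summand. Put
\[
\nu(y)=(\operatorname{ad}y-\sigma(y))|_{\mathfrak n}.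
\]
This is a derivation of $\mathfrak n$ that commutes with $\sigma(\mathfrak c)$. It is nilpotent on each summand of $\mathfrak n=\mathfrak m\oplus\bigoplus_\lambda\mathfrak g^\lambda$, and it equals $\operatorname{ad}y$ on $\mathfrak m$. For $y,y'\in\mathfrak c$ we have $[\nu(y),\nu(y')]=\operatorname{ad}[y,y']|_{\mathfrak n}=\nu([y,y'])$, because $\pi([y,y'])=0$ gives $\sigma([y,y'])=0$. So $\nu$ is a complex linear homomorphism from $\mathfrak c$ to the derivations of $\mathfrak n$.

\emph{Rationality of $\nu$.} Let $d=\exp y\in\Delta$. The operator $\operatorname{Ad}(d)|_{\mathfrak n}$ is rational: $d\in\Gamma N(\mathbf Q)$, the group $\operatorname{Ad}(\Gamma)$ preserves $\mathfrak n_{\mathbf Q}$, and so does $\operatorname{Ad}(\exp w)=e^{\operatorname{ad}w}$ for $w\in\mathfrak n_{\mathbf Q}$. Its multiplicative Jordan decomposition is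
\begin{equation}\label{eq:jordan}
\operatorname{Ad}(d)|_{\mathfrak n}=e^{\sigma(y)}|_{\mathfrak n}\;e^{\nu(y)} .
\end{equation}
So both factors are rational, and $\nu(y)=\log e^{\nu(y)}$, a polynomial in $e^{\nu(y)}$ with rational coefficients, is rational. Since $\mathfrak q$ is the $\mathbf Q$-span of $\log\Delta$, all of $\nu(\mathfrak q)$ preserves $\mathfrak n_{\mathbf Q}$.

\emph{The algebra $\mathfrak u$.} Let $\mathfrak u=\mathfrak c\ltimes_\nu\mathfrak n$ be the complex Lie algebra $\mathfrak c\oplus\mathfrak n$ with bracket
\[
[(y,w),(y',w')]=\bigl([y,y'],\ \nu(y)w'-\nu(y')w+[w,w']\bigr).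
\]
It has the rational form $\mathfrak q\oplus\mathfrak n_{\mathbf Q}$, and $p(y,w)=\pi(y)$ maps this form onto $\Lambda_{\mathbf Q}$. By Proposition~\ref{prop:B}, $p(\mathfrak z(\mathfrak u))=\mathfrak a$.

\emph{Reduction to $w\in\mathfrak m$.} For $y''\in\mathfrak c$ let $\hat\sigma(y'')(y,w)=(0,\sigma(y'')w)$. This is a derivation of $\mathfrak u$: with $\sigma=\sigma(y'')$, the second component of $[(0,\sigma w),(y',w')]+[(y,w),(0,\sigma w')]$ is
\[
-\nu(y')\sigma w+[\sigma w,w']+\nu(y)\sigma w'+[w,\sigma w']=\sigma\bigl(\nu(y)w'-\nu(y')w+[w,w']\bigr),
\]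
and the first component is $0$. The $\hat\sigma(y'')$ commute and are diagonalizable, with joint eigenspaces $\mathfrak c\oplus\mathfrak m$ for the weight $0$ and $0\oplus\mathfrak g^\lambda$ for $\lambda\in\Sigma$. Derivations preserve the center, so $\mathfrak z(\mathfrak u)$ is the sum of its intersections with these eigenspaces. Those of nonzero weight lie in $\ker p$. Hence the complex subspace $\mathfrak z_0=\{(y,w)\in\mathfrak z(\mathfrak u):w\in\mathfrak m\}$ still satisfies $p(\mathfrak z_0)=\mathfrak a$.

\emph{Back to $\mathfrak g$.} Let $(y,w)\in\mathfrak z_0$. Bracketing with $(y',0)$ gives $[y,y']=0$ and $[y',w]=\nu(y')w=0$ for all $y'\in\mathfrak c$, so $y+w\in\mathfrak z(\mathfrak c)$. Bracketing with $(0,w')$ gives $\nu(y)=-\operatorname{ad}w|_{\mathfrak n}$, so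
\[
\operatorname{ad}(y+w)|_{\mathfrak n}=\sigma(y)|_{\mathfrak n}+\nu(y)+\operatorname{ad}w|_{\mathfrak n}=\sigma(y)|_{\mathfrak n}.
\]
Both $\operatorname{ad}(y+w)$ and $\sigma(y)$ vanish on $\mathfrak c$, and $\mathfrak g=\mathfrak c+\mathfrak n$. So $\operatorname{ad}_{\mathfrak g}(y+w)=\sigma(y)=\sigma(y+w)$, where the last equality holds because $\pi(y+w)=\pi(y)$. The complex subspace $\{y+w:(y,w)\in\mathfrak z_0\}$ of $\mathfrak z(\mathfrak c)$ maps onto $\mathfrak a$; let $A$ be a complex subspace of it that maps isomorphically. Then $\mathfrak g=A\oplus\mathfrak n$, the subalgebra $A$ lies in the center of the Cartan subalgebra $\mathfrak c$, and $\operatorname{ad}_{\mathfrak g}v=\sigma(v)$ for $v\in A$. These operators are diagonal in any basis adapted to the weight decomposition.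
\end{proof}

\section{Existence of lattices; proof of Theorem~\ref{thm:crit}}\label{sec:crit}

\begin{proof}[Proof that \textup{(a)} implies \textup{(b)}]
If $k=0$, take $A=0$, $\Lambda=0$ and the rational form given by Theorem~\ref{thm:malcev}. Let $k\ge1$. Take $A$ from Section~\ref{sec:diag}, identify it with $\mathfrak a$ by $\pi$, and take $\Lambda$ and $\mathfrak n_{\mathbf Q}$ from Section~\ref{sec:weights}. For $v\in\Lambda$ choose $d=\exp y\in\Delta$ with $\Pi(d)=v$, by Proposition~\ref{prop:latticeC}. Then $e^{\operatorname{ad}v}|_{\mathfrak n}=e^{\sigma(v)}|_{\mathfrak n}=e^{\sigma(y)}|_{\mathfrak n}$ is the semisimple factor in \eqref{eq:jordan}, so it preserves $\mathfrak n_{\mathbf Q}$. Its eigenvalues on the complex space $\mathfrak n$ are the $e^{\mu_i(v)}$, so its characteristic polynomial on $\mathfrak n_{\mathbf Q}$ is $P_v$, which lies in $\mathbf Z[T]$ by \eqref{eq:Pv}.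
\end{proof}

\begin{proof}[Proof that \textup{(b)} implies \textup{(a)}, and of the last statement]
Let the vector group $A$ act on $N=\exp\mathfrak n$ by $v\cdot\exp w=\exp(e^{\operatorname{ad}v}w)$. The group $A\ltimes N$ is simply connected with Lie algebra $\mathfrak g$, so $G\cong A\ltimes N$. We need a lattice in $N$ normalized by $\Lambda$. We first find a $\Lambda$-stable finitely generated $\mathbf Z$-module in $\mathfrak n_{\mathbf Q}$; this is where integrality of the characteristic polynomials is used.

Let $\mathcal O\subset\operatorname{End}(\mathfrak n_{\mathbf Q})$ be the ring generated by the operators $e^{\operatorname{ad}v}|_{\mathfrak n}$, $v\in\Lambda$. Since $A$ is abelian, $v\mapsto e^{\operatorname{ad}v}$ is a homomorphism. So $\mathcal O$ is commutative and is generated by the finitely many operators that belong to the vectors $\pm v$ with $v$ in a basis of $\Lambda$. By the Cayley--Hamilton theorem each of them is a root of a monic integer polynomial of degree $\dim\mathfrak n_{\mathbf Q}$. Hence $\mathcal O$ is spanned over $\mathbf Z$ by the monomials in these generators with all exponents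 less than $\dim\mathfrak n_{\mathbf Q}$, or by $1$ if there are no generators, and it is a finitely generated $\mathbf Z$-module. Let $L_0$ be the $\mathbf Z$-span of a basis of $\mathfrak n_{\mathbf Q}$ and $L=\mathcal OL_0$. Then $L\supset L_0$ is a finitely generated $\mathbf Z$-module in $\mathfrak n_{\mathbf Q}$ that is stable under all $e^{\operatorname{ad}v}$, $v\in\Lambda$.

Let $\Gamma_1\subset N$ be the group generated by $\exp L$. It is normalized by $\Lambda$, and it is discrete by Lemma~\ref{lem:discrete}. A proper connected closed subgroup of $N$ has the form $\exp\mathfrak h'$ with $\mathfrak h'\ne\mathfrak n$, and it cannot contain $\Gamma_1$ because $\log\Gamma_1\supset L$ spans $\mathfrak n$ over $\mathbf R$. A closed subgroup of a simply connected nilpotent group that lies in no proper connected closed subgroup is cocompact \cite[Thm.~2.1]{Rag}. So $\Gamma_1$ is a lattice in $N$.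

The subgroup $\Lambda\ltimes\Gamma_1$ is discrete, being a product of discrete sets in $A\times N$. Choose compact sets $K_A\subset A$ and $K_N\subset N$ with $A=K_A\Lambda$ and $N=K_N\Gamma_1$, writing $A$ multiplicatively inside $G$. Every $g\in G$ has the form $g=\kappa v\,n$ with $\kappa\in K_A$, $v\in\Lambda$, $n\in N$, and then $g=\kappa\,(vnv^{-1})\,v\in K_AK_N\Gamma_1\Lambda$. So $\Lambda\ltimes\Gamma_1$ is a lattice in $G$.
\end{proof}

This direction does not use that $\operatorname{ad}_{\mathfrak g}A$ is diagonalizable. By Theorem~\ref{thm:diag}, the lattice that it constructs already forces the existence of a diagonalizable complement.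

\begin{thebibliography}{9}

\bibitem{ccs}
\emph{On Classification Of Compact Complex Solvmanifolds}, \texttt{http://math.ucr.edu/\textasciitilde zguan/ccs.pdf}.

\bibitem{Rag}
Raghunathan, \emph{Discrete subgroups of Lie groups}.

\bibitem{Roy}
D.~Roy, \emph{Matrices whose coefficients are linear forms in logarithms}, J. Number Theory 41 (1992), 22--47.

\bibitem{Wal}
M.~Waldschmidt, \emph{Diophantine Approximation on Linear Algebraic Groups}, Grundlehren 326.

\end{thebibliography}
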